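# Logarithmically many barycentric subdivisions realize any subpolyhedron

## Marked points on a segment

Take a segment with $n\ge 1$ marked points in its interior. In one round we place one new vertex in the interior of every current edge, anywhere we like, and so split that edge in two. How many rounds are needed until all marked points are vertices?

After $t$ rounds the segment has $2^t$ edges, hence exactly $2^t-1$ vertices in its interior. So $2^t-1\ge n$ is necessary, that is, $t\ge\lceil\log_2(n+1)\rceil$. If $2^s\le n<2^{s+1}$, then $2^s<n+1\le 2^{s+1}$, so
$$\lceil\log_2(n+1)\rceil=\lfloor\log_2 n\rfloor+1\qquad(n\ge1).\tag{1}$$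

Conversely, cut at medians. If an edge has $a\ge1$ marked points in its interior, put the new vertex at the $\lceil a/2\rceil$-th of them. The left part keeps $\lceil a/2\rceil-1$ points in its interior and the right part keeps $\lfloor a/2\rfloor$, so each has at most $a/2$. After $t$ rounds every open edge has at most $n/2^t$ unused marked points, and this is less than $1$ for $t=\lfloor\log_2 n\rfloor+1$.

So the answer is exactly $\lfloor\log_2n\rfloor+1$: one round for $n=1$, two for $n=2,3$, three for $n=4,\dots,7$. We now replace the segment by a complex of dimension $d$, and the points by a complex of dimension $m\le d$, and ask whether $\log n$ survives.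

## Generalized barycentric subdivisions and the function $\varphi_{d,m}$

All complexes are finite geometric simplicial complexes, simplices are nonempty and closed, and $\log$ without a base is natural. Pairs $(K,L)$ lie in a common $\mathbb R^N$, with $N$ arbitrary. $\Sigma(X)$ is the number of simplices of $X$. We use freely that each point of $|K|$ lies in $\operatorname{relint}\sigma$ for exactly one $\sigma\in K$.

**Definition (generalized barycentric subdivision).** Choose a point $b_\tau\in\operatorname{relint}\tau$ for each simplex $\tau$ of $K$. The simplices of $\operatorname{bd}K$ are the sets $\operatorname{conv}\{b_{\tau_0},\dots,b_{\tau_k}\}$ for flags $\tau_0<\dots<\tau_k$ of simplices of $K$. The simplex $\tau_k$ is the *carrier* of this simplex. $\operatorname{bd}^tK$ is a $t$-fold iterate, with the choices made freely at each step.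

For example, an edge is split in two at any interior point. A triangle with vertices $v_0,v_1,v_2$ becomes six triangles $\operatorname{conv}(v_i,b_{ij},b)$, where $b_{ij}$ is any interior point of the edge $v_iv_j$ and $b$ is any interior point of the triangle.

A simplex of $\operatorname{bd}K$ is contained in its carrier, and its relative interior lies in the relative interior of its carrier, since there $b_{\tau_k}$ has positive weight. Consequently a subdivision of $K$ restricts to a subdivision of each subcomplex. In particular, each round splits every edge contained in an edge $e$ of $K$ into two, so $\operatorname{bd}^tK$ has exactly $2^t-1$ vertices in the interior of $e$.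

A complex $\tilde L$ *subdivides* $L$ if $|\tilde L|=|L|$ and every simplex of $\tilde L$ lies in a simplex of $L$. Then every vertex $p$ of $L$ is a vertex of $\tilde L$. Indeed, let $p\in\operatorname{relint}\rho$ with $\rho\in\tilde L$, and let $\rho\subseteq\tau\in L$. The point $p$ is a vertex of $\tau$, hence an extreme point of $\tau$, so $\rho=\{p\}$.

**Definition.** It is a known fact that if $|L|\subseteq|K|$, then some $\operatorname{bd}^tK$ with $t$ a positive integer has a subcomplex $\tilde L$ subdividing $L$. The least such $t\ge1$ is $\eta(K,L)$. For $d\ge1$ and $d\ge m\ge0$ let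
$$\varphi_{d,m}(n)=\max\{\eta(K,L):\ \Sigma(L)=n,\ \dim L=m,\ \dim K=d,\ |L|\subseteq|K|\},$$
for $n$ large enough that such pairs exist.

If $t$ rounds suffice, so do $t+1$: subdivide once more, and $\tilde L$ is subdivided along.

## Exact values on graphs

**Theorem 1 (sharp results).**
(a) $\lfloor\log_2 n\rfloor+1\le\varphi_{d,0}(n)\le\lfloor\log_2 n\rfloor+d$ for all $d,n\ge1$.
(b) $\varphi_{1,0}(n)=\lfloor\log_2 n\rfloor+1$ for $n\ge1$, and $\varphi_{1,1}(n)=\lfloor\log_2(n-1)\rfloor+1$ for $n\ge3$.

We start with (b), where the argument of the first section does nearly everything.

**The case $d=1$, $m=0$.** Let $\dim K=1$ and let $L$ be $n$ points of $|K|$. Cut every edge at the median of the points in its interior (anywhere, if there are none). As above, after $\lfloor\log_2n\rfloor+1$ rounds no open edge contains a point of $L$, so all of them are vertices. A segment with $n$ interior points needs that many rounds. This is the first formula.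

**The case $d=m=1$, upper bound.** We let the vertices of $L$ do the work. Since $L$ has at least one edge, it has $v\le n-1$ vertices. By the previous case, and since further rounds do no harm, for $t=\lfloor\log_2(n-1)\rfloor+1$ some $\operatorname{bd}^tK$ has all vertices of $L$ among its vertices. Let $\ell$ be an edge of $L$ and $e$ an edge of $\operatorname{bd}^tK$. The set $\operatorname{relint}e$ is open in $|K|$, because $\dim K=1$ and so its complement is a finite union of closed simplices. Let $y\in\ell\cap\operatorname{relint}e$. The endpoints of $\ell$ are vertices of $\operatorname{bd}^tK$, so they are not in $\operatorname{relint}e$, and $y$ is interior to $\ell$. Near $y$ the segment $\ell\subseteq|K|$ lies in the open set $\operatorname{relint}e$, so a small open subsegment of $\ell$ around $y$ is a neighborhood of $y$ in $\operatorname{relint}e$. Thus $\ell\cap\operatorname{relint}e$ is open in $\operatorname{relint}e$. It is also closed there, so it is $\emptyset$ or $\operatorname{relint}e$. Hence $\ell$ is a union of vertices and edges of $\operatorname{bd}^tK$, and the simplices of $\operatorname{bd}^tK$ contained in some simplex of $L$ form a subcomplex subdividing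 $L$. So $\eta(K,L)\le t$.

**The case $d=m=1$, lower bound.** Let $K$ be a segment, and let $L$ be $n-1$ points in its interior together with the segment joining two consecutive ones. Then $\Sigma(L)=n$, and all $n-1$ points must become vertices, so $2^t-1\ge n-1$. By (1), $t\ge\lceil\log_2n\rceil=\lfloor\log_2(n-1)\rfloor+1$. This proves (b). $\square$

## Halving a point set inside a $d$-simplex

For points in a $d$-dimensional complex we need a replacement for the median.

**Lemma 1 (halving).** Let $\sigma$ be a $k$-simplex, $k\ge1$, with barycenters of all proper faces already chosen, and let $P_\sigma\subset\operatorname{relint}\sigma$ be a set of $a\ge1$ points. Then $b_\sigma\in\operatorname{relint}\sigma$ can be chosen so that the interior of each $k$-simplex of the resulting $\operatorname{bd}\sigma$ contains at most $a/2$ points of $P_\sigma$.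

*Proof.* The $k$-simplices of $\operatorname{bd}\sigma$ are $\operatorname{conv}(f\cup\{b\})$ with $b=b_\sigma$, where $f$ runs over the $(k-1)$-simplices of $\operatorname{bd}\partial\sigma$. Let $S_f(b)$ be the interior of this simplex relative to $\operatorname{aff}\sigma$. For fixed $b$ these sets are pairwise disjoint. Put
$$U_f=\{b\in\operatorname{relint}\sigma:\ |P_\sigma\cap S_f(b)|>a/2\}.$$
Each $U_f$ is open: the barycentric coordinates of a fixed point with respect to $f\cup\{b\}$ depend continuously on $b$, so positive ones stay positive. The $U_f$ are pairwise disjoint: two disjoint sets cannot both contain more than half of $P_\sigma$. If no $b$ works, the finitely many disjoint open sets $U_f$ cover the connected set $\operatorname{relint}\sigma$, so $U_f=\operatorname{relint}\sigma$ for a single $f$. Let $\lambda$ be the barycentric coordinate of $\sigma$ that vanishes on the facet containing $f$, and choose $b\in\operatorname{relint}\sigma$ with $\lambda(b)<\min_{P_\sigma}\lambda$. On $\operatorname{conv}(f\cup\{b\})$ we have $\lambda\le\lambda(b)$, so $S_f(b)\cap P_\sigma=\emptyset$ and $b\notin U_f$, a contradiction. $\square$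

**Proof of Theorem 1(a).** *Lower bound.* Put $n$ points in the interior of one edge of a $d$-simplex. Then $2^t-1\ge n$, and (1) gives the bound.

*Upper bound.* Let $P=|L|$, a set of $n$ points, and write $K_0=K,K_1,K_2,\dots$ for the successive subdivisions. In each round choose barycenters in order of increasing dimension. For $\sigma$ of dimension $\ge1$ let $a=|P\cap\operatorname{relint}\sigma|$. If $a=0$, choose $b_\sigma$ arbitrarily; if $a=1$, let $b_\sigma$ be that point; if $a\ge2$, use Lemma 1.

Fix $x\in P$. Let $\rho_i\in K_i$ be the simplex with $x\in\operatorname{relint}\rho_i$, and put $k_i=\dim\rho_i$ and $a_i=|P\cap\operatorname{relint}\rho_i|\ge1$. The carrier of $\rho_{i+1}$ is $\rho_i$, so $\operatorname{relint}\rho_{i+1}\subseteq\operatorname{relint}\rho_i$, and both $k_i$ and $a_i$ are nonincreasing. If $k_i\ge1$ and $a_i=1$, then $x=b_{\rho_i}$ and $k_{i+1}=0$. If $k_i\ge1$ and $a_i\ge2$, then either $k_{i+1}<k_i$, or $\rho_{i+1}$ is a $k_i$-simplex of $\operatorname{bd}\rho_i$ and $a_{i+1}\le a_i/2$.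

Suppose $k_t\ge1$. Then $a_i\ge2$ for all $i<t$. At most $k_0-k_t\le d-1$ of the $t$ steps lower the dimension. Each other step halves $a_i$, and there are at most $\lfloor\log_2n\rfloor$ of those, because $a_0\le n$ and $a_t\ge1$. So $t\le\lfloor\log_2n\rfloor+d-1$. Hence for $t=\lfloor\log_2n\rfloor+d$ every $x\in P$ is a vertex of $K_t$. $\square$

**Remark.** The problem quotes, for $m=0$, that $t=\lceil\log_{(d+1)!}n\rceil+3$ rounds suffice. For $d\ge2$ this constant cannot be correct. Take $64$ points in the interior of an edge of a $d$-simplex. Since $(d+1)!\ge6$ and $6^3>64$, the formula gives at most $6$ rounds, but $6$ rounds put only $63$ vertices inside that edge. In general $t\ge\log_2(n+1)$ is forced there, which exceeds the formula for all large $n$. Theorem 1(a) gives the leading term, and $\varphi_{d,0}(n)\in\Theta(\log n)$ stands. The quoted result is not used below.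

## The conjecture for $m\ge1$, and why halving stops

What changes when $L$ has segments, triangles, and so on? The conjecture, from "Some Conjectures Concerning Complexity of PL subdivisions", says that $\varphi_{d,m}(n)\in\Theta(\log n)$ for all fixed $d\ge m\ge0$ with $d\ge1$. It is true.

**Theorem 2 (the conjecture).** Fix $d\ge m\ge 0$, $d\ge1$. There is a constant $C_d$ (independent of $m$) such that for all $n\ge 2^{m+1}$ with $n\ge2$,
$$\lfloor\log_2(n-2^{m+1}+1)\rfloor+1\ \le\ \varphi_{d,m}(n)\ \le\ C_d\log n .$$
Hence $\varphi_{d,m}(n)\in\Theta(\log n)$.

**Theorem 3 (arbitrary collections).** Let $\dim K=d\ge1$, $K\subset\mathbb R^N$ with $N$ arbitrary, and let $\mathcal L$ be any collection of $n\ge2$ simplices contained in $|K|$, possibly crossing each other arbitrarily. Then there are $t\le C_d\log n$ and a $\operatorname{bd}^tK$ such that every $\ell\in\mathcal L$ is the union of the members of a subcomplex of $\operatorname{bd}^tK$.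

For $d\ge2$, $m\ge1$ this gives $\log_2n-O_m(1)\le\varphi_{d,m}(n)\le C_d\log n$; the leading constant in that range is not determined here.

**Lower bound in Theorem 2.** This is again the count on an edge. Let $s=n-(2^{m+1}-1)\ge1$ and let $K$ be a $d$-simplex with its faces. Let $L$ be a small $m$-simplex in $\operatorname{relint}K$ with its faces, together with $s$ isolated points in the interior of an edge $e$ of $K$, all disjoint. (For $d\ge2$ disjointness is automatic; for $d=1$ keep the points away from the small simplex.) Then $\Sigma(L)=n$ and $\dim L=m$. If a subcomplex of $\operatorname{bd}^tK$ subdivides $L$, the $s$ points are vertices in the interior of $e$, so $2^t-1\ge s$, and by (1) $t\ge\lfloor\log_2s\rfloor+1$. $\square$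

For the upper bound, the first thing to try is Lemma 1 with hyperplanes in place of points: choose $b_\sigma$ so that every child simplex is crossed by at most half of the hyperplanes crossing $\sigma$. The proof of Lemma 1 breaks at the disjointness of the $U_f$, because a hyperplane, unlike a point, lives in several children at once. Concretely, let $\sigma$ be a triangle with interior barycenter $b$, and take $n$ parallel lines close together, all separating $v_0$ from $v_1,v_2$. Suppose $b$ is outside the closed strip they span. Some vertex $v$ of $\sigma$ lies on the other side of all $n$ lines from $b$: take $v_1$ if $b$ is on the side of $v_0$, and $v_0$ otherwise. The two children containing both $v$ and $b$ are each crossed by all $n$ lines. So two children can both have more than half, and the connectedness argument has nothing to start from.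

We therefore stop asking each round to halve something, and aim at a rule that surely makes progress, however slowly, and then look for freedom in the rule.

## Affine functionals and a rule that removes one per round

**Step 0: reduction to $\mathbb R^D$ with $D=2d+1$.** The purpose is to make all later constants depend on $d$ only. If $N<D$, embed $\mathbb R^N$ in $\mathbb R^D$. Let $N>D$. For $\sigma,\tau\in K$ the affine hull of $\sigma\cup\tau$ has dimension at most $2d+1$. For each of these finitely many direction spaces $V$, the matrices of linear maps $\mathbb R^N\to\mathbb R^D$ that fail to be injective on $V$ form a proper algebraic subset, given by the vanishing of the maximal minors on $V$; it is proper since $\dim V\le D$. A finite union of proper algebraic subsets is not everything, so there is a linear $\pi$ injective on all these $V$. If $x\in\sigma$, $y\in\tau$ and $\pi(x)=\pi(y)$, then $x-y$ lies in the direction space of $\operatorname{aff}(\sigma\cup\tau)$, so $x=y$. Thus $\pi$ is injective on $|K|$, it maps simplices of $K$ to simplices, and $\pi(\sigma)\cap\pi(\tau)=\pi(\sigma\cap\tau)$. So $\pi(K)$ is a geometric complex isomorphic to $K$. Since $\pi$ is an affine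 isomorphism on each simplex, barycenter choices in all rounds correspond. Each $\ell\in\mathcal L$ lies in $|K|$, so it is mapped affinely and injectively onto a simplex. Hence a solution for $\pi(K)$ pulls back, and we may assume $K\subset\mathbb R^D$.

**The functionals.** Fix a closed box $Q\subset\mathbb R^D$ with $|K|\subset Q$. A simplex $\ell\in\mathcal L$ of dimension $k$ is
$$\ell=\{f_1=\dots=f_{D-k}=0,\ g_0\ge0,\dots,g_k\ge0\}\tag{2}$$
with affine functionals on $\mathbb R^D$: equations of $\operatorname{aff}\ell$, and barycentric coordinates extended to $\mathbb R^D$. Let $G$ be the set of all functionals so obtained and $M=|G|$. Each $\ell$ contributes $D+1$ of them, so $1\le M\le(2d+2)n$.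

For a simplex $\sigma$ and $A\subseteq G$ let
$$H_A(\sigma)=\{h\in A:\ h\text{ takes both a positive and a negative value on }\sigma\},\qquad H=H_G.$$
Clearly $H_A(\tau)\subseteq H_A(\sigma)$ if $\tau\subseteq\sigma$, and $h\in H_A(\sigma)$ exactly when $h$ is positive at one vertex of $\sigma$ and negative at another. If $\sigma=[0,1]$ and $A$ consists of the functionals $x\mapsto x-c$, then $H_A(\sigma)$ corresponds to the $c$ in $(0,1)$.

**Lemma 2 (it is enough to empty $H$).** If $H(\rho)=\emptyset$ for all simplices $\rho$ of some $\operatorname{bd}^tK$, then for each $\ell\in\mathcal L$ the set $\tilde\ell=\{\rho\in\operatorname{bd}^tK:\rho\subseteq\ell\}$ is a subcomplex with $|\tilde\ell|=\ell$.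

*Proof.* It is closed under faces. Every $h\in G$ has constant sign in $\{+,0,-\}$ on $\operatorname{relint}\rho$: say $h\ge0$ on $\rho$; if $h$ vanishes at a relative interior point, it vanishes on $\rho$. Let $x\in\ell\subseteq|K|$ and let $x\in\operatorname{relint}\rho$. By (2), membership in $\ell$ depends only on the signs of functionals in $G$. So $\operatorname{relint}\rho\subseteq\ell$, and hence $\rho\subseteq\ell$. $\square$

**The rule.** Fix a linear order on $G$ and put $K_0=K$. Given $K_i$, define $K_{i+1}=\operatorname{bd}K_i$ as follows. If $H(\sigma)\ne\emptyset$ and $h=\min H(\sigma)$, choose $b_\sigma\in\operatorname{relint}\sigma$ with $h(b_\sigma)=0$. This is possible: $h$ takes both signs on $\sigma$, hence on the dense convex subset $\operatorname{relint}\sigma$, hence it vanishes somewhere there. If $H(\sigma)=\emptyset$, choose $b_\sigma$ arbitrarily.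

For example, let $\sigma$ be a triangle and $h$ a single line separating $v_0$ from $v_1,v_2$. The rule puts $b_{01},b_{02},b$ on the line, and $b_{12}$ anywhere. On each of the six triangles $h$ no longer changes sign. The next lemma says that this always happens to the minimal functional. The point of using one common order is that all faces of $\sigma$ on which $h$ changes sign agree to use $h$.

**Lemma 3.** Let $\rho\in K_{i+1}$ have carrier $\sigma\in K_i$ with $H(\sigma)\neq\emptyset$, and let $h=\min H(\sigma)$. Then $h\notin H(\rho)$.

*Proof.* Let $\rho$ come from the flag $\tau_0<\dots<\tau_k=\sigma$, and let $j^*$ be the least $j$ with $h\in H(\tau_j)$. For $j\ge j^*$ we have $h\in H(\tau_j)\subseteq H(\sigma)$, so $h=\min H(\tau_j)$ and $h(b_{\tau_j})=0$. For $j<j^*$ all $b_{\tau_j}$ lie in $\tau_{j^*-1}$, on which $h$ does not take both signs. So $h$ does not take both signs on the vertices of $\rho$, hence not on $\rho$. $\square$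

So each round removes one functional from each $H(\sigma)$, and $M$ rounds suffice. That is linear in $n$; now we ask what the order can do. Following carriers through the rounds gives nested simplices, and we record only that.

**Definition ($A$-chain, $Z(A)$).** Let $A\subseteq G$ carry a linear order. An *$A$-chain* of length $t$ is a sequence $\sigma_1\supseteq\dots\supseteq\sigma_t$ of simplices in $Q$ of dimension $\le d$ with $H_A(\sigma_i)\ne\emptyset$ for $i\le t$ and $\min H_A(\sigma_i)\notin H_A(\sigma_{i+1})$ for $i<t$. $Z(A)$ is the maximal length $t\ge0$ of an $A$-chain.

Since $H_A(\sigma_{i+1})\subseteq H_A(\sigma_i)\setminus\{\min H_A(\sigma_i)\}$, the minima strictly increase, so $Z(A)\le|A|$. The simplices of a chain are arbitrary; they need not be faces of any $K_i$. This separates $Z(A)$ from the complexes, which themselves depend on the order.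

**Lemma 4.** If $t\ge Z(G)$, then $H(\rho)=\emptyset$ for all $\rho\in K_t$.

*Proof.* Suppose $H(\rho_t)\ne\emptyset$ with $\rho_t\in K_t$. For $i=t,\dots,1$ let $\rho_{i-1}\in K_{i-1}$ be the carrier of $\rho_i$. Then $\rho_0\supseteq\dots\supseteq\rho_t$, all lie in $Q$ and have dimension $\le d$, all $H(\rho_i)\supseteq H(\rho_t)$ are nonempty, and $\min H(\rho_{i-1})\notin H(\rho_i)$ by Lemma 3. This is a $G$-chain of length $t+1>Z(G)$, a contradiction. $\square$

It remains to find an order on $G$ with $Z(G)\le c_d(\log M+1)$ for some $c_d$ depending only on $d$.

## Bad orders, random orders, and a loss of one logarithm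

On the segment $K=[0,1]$ take $G=\{x-c_j\}$ with $0<c_1<\dots<c_n<1$. Ordered by increasing $c_j$, the rule cuts at $c_1$, then cuts $[c_1,1]$ at $c_2$, and so on. After $i<n$ rounds the edge $[c_i,1]$ still has $n-i$ functionals, so exactly $n$ rounds are used. Ordering so that medians come first gives $\lfloor\log_2n\rfloor+1$ rounds. In higher dimensions there is no evident median, so we try a uniformly random order. For this we must count sign patterns.

**Lemma 5.** The number $g_D(k)$ of sign vectors in $\{+,0,-\}^k$ realized by $k$ affine functionals on $\mathbb R^D$ (maximum over all choices) is at most $\sum_{j\le D}\binom kj2^j\le(1+2k)^D$.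

*Proof.* Add the functionals one at a time. A sign class of the first $k-1$ is convex. If the last functional $h$ has nonconstant sign on it, then $h$ is a nonconstant functional, the class meets the hyperplane $\{h=0\}$, and it is split into at most three classes, a gain of at most two. The classes meeting $\{h=0\}$ number at most $g_{D-1}(k-1)$. If $h$ is constant, nothing is split. So $g_D(k)\le g_D(k-1)+2g_{D-1}(k-1)$, with $g_0(k)=1$ and $g_D(0)=1$. Pascal's rule $\binom{k-1}j+\binom{k-1}{j-1}=\binom kj$ gives the first bound by induction. Since $\binom kj\le k^j\le\binom Djk^j$ for $j\le D$, the sum is at most $\sum_j\binom Dj(2k)^j=(1+2k)^D$. $\square$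

**A union bound gives $O((\log M)^2)$.** The set $H(\sigma)$ is determined by the sign vectors of the at most $d+1$ vertices of $\sigma$, so at most $W=(1+2M)^{D(d+1)}$ different sets $H(\sigma)$ occur. Look at a part $\sigma_i\supseteq\dots\supseteq\sigma_j$ of a $G$-chain along which $|H|$ stays in $[2^s,2^{s+1})$. Put $S=H(\sigma_i)\supseteq S'=H(\sigma_j)$, so $|S'|>|S|/2$. The minima of $H(\sigma_i),\dots,H(\sigma_{j-1})$ are $j-i$ elements of $S$ that precede $\min S'$, so the first $j-i$ elements of $S$ avoid $S'$. For a fixed pair $S'\subseteq S$ with $|S'|>|S|/2$, the probability that the first $q$ elements of $S$ avoid $S'$ is at most $2^{-q}$. There are at most $W^2$ pairs. So if $2^q>W^2$, some order makes every such part have length at most $q$, and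
$$Z(G)\le q\,(\lfloor\log_2M\rfloor+1)\quad\text{with}\quad q=O_d(\log M+1).$$

This is a valid bound, but of order $(\log M)^2$. The loss is easy to locate. There are about $\log M$ scales of $|H|$, and at each scale we protected ourselves against polynomially many sets, at a price of $\log M$ steps per scale. To reach $\log M$ in total, a scale may cost only a constant on average. So at each scale we need a *bounded* number of sets to hit. Two things make this work. First, all sets $H_A(\sigma)$ can be sandwiched between boundedly many sets, up to an error of $|A|/4$; this is the content of the next two sections. Second, passing from one scale to the next through one of $p$ outer sets creates only $p^{O(\log M)}$ branches in all, which is polynomial in $M$, and an exponential moment pays for all of these at once.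

## Cutting a box into boundedly many pieces with few sign changes

We recall one textbook theorem. Let $\mathcal R$ be a family of subsets ("ranges") of a finite set $A$. A set $S\subseteq A$ is *shattered* if the traces $S\cap X$, $X\in\mathcal R$, are all $2^{|S|}$ subsets of $S$. The *VC-dimension* is the largest size of a shattered set. For example, intervals on at least two points of a line have VC-dimension $2$: two points are shattered, but of three points no interval picks out exactly the two outer ones.

**$\varepsilon$-net theorem** (Haussler–Welzl, *Discrete Comput. Geom.* 2 (1987) 127–151). For every $v$ and $0<\varepsilon<1$ there is a number $r$, depending only on $v$ and $\varepsilon$, such that every family of VC-dimension at most $v$ on a finite set $A$ admits $R\subseteq A$ with $|R|\le r$ meeting every range with more than $\varepsilon|A|$ elements.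

For intervals this is clear by hand: with $s=\lfloor\varepsilon|A|\rfloor+1$, take every $s$-th point. An interval with more than $\varepsilon|A|$ points contains $s$ consecutive ones, so it meets the net, and the net has at most $|A|/s<1/\varepsilon$ points. The essential feature is that $r$ does not depend on $|A|$.

**Lemma 6 (partition lemma).** For every $D\ge1$ and $\delta>0$ there is $B=B(D,\delta)$ such that for every finite set $A$ of $a$ affine functionals on $\mathbb R^D$ and every box $Q$, the box $Q$ can be partitioned into at most $B$ sets, on each of which all but at most $\delta a$ elements of $A$ have constant sign in $\{+,0,-\}$.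

For $D=1$ one cuts an interval at quantiles of the zeros. In general the proof has three parts.

**A small set of functionals that detects large differences.** For points $x,y$ let
$$S(x,y)=\{h\in A:\operatorname{sgn}h(x)\ne\operatorname{sgn}h(y)\}.$$
The trace of $S(x,y)$ on a $k$-subset of $A$ is determined by two sign vectors, so by Lemma 5 there are at most $(1+2k)^{2D}$ traces. This is $<2^k$ for all $k\ge k_0(D)$, so the family of all $S(x,y)$ has VC-dimension $<k_0(D)$. Put $\varepsilon=\delta/\binom{D+1}2$. By the $\varepsilon$-net theorem there is $R\subseteq A$ with $|R|\le r(D,\varepsilon)$ meeting every $S(x,y)$ with more than $\varepsilon a$ elements. (If $\varepsilon\ge1$ or $A=\emptyset$, take $R=\emptyset$.)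

**The pieces.** The purpose is to cut $Q$ into boundedly many *simplices* inside sign classes of $R$, because a simplex has few vertices. Add to $R$ the $2D$ functionals defining $Q$ and call the result $R'$. The box $Q$ is a union of sign classes $F$ of $R'$, at most $3^{|R'|}$ in number. Each such $F$ is bounded, convex and relatively open, and it is the relative interior of the polytope $\operatorname{cl}F$, which is obtained by making the strict inequalities weak. A face of $\operatorname{cl}F$ is determined by the constraints that are tight on it, so there are at most $2^{|R'|}$ faces.

Now take the barycentric subdivision of the polytope $\Pi=\operatorname{cl}F$. Choose a point $b_E\in\operatorname{relint}E$ for each nonempty face $E$ and, for each chain $E_0\subsetneq\dots\subsetneq E_k$, take the relatively open simplex with vertices $b_{E_0},\dots,b_{E_k}$. These points are affinely independent since $b_{E_j}\notin\operatorname{aff}E_{j-1}$. By induction on dimension these open simplices partition $\Pi$: a point $x\ne b_\Pi$ lies on a unique ray from $b_\Pi$, which leaves $\Pi$ at a boundary point $y$; the point $y$ lies in exactly one open simplex of the subdivided boundary; and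 if $x\neq y$, then $x$ lies in exactly the open simplex spanned by that one and $b_\Pi$. The open simplices whose chain ends in $\Pi$ partition $\operatorname{relint}\Pi=F$. Chains have at most $D+1$ members, so there are at most $(2^{|R'|}+1)^{D+1}$ of them. Hence $Q$ is partitioned into at most
$$3^{|R'|}\,(2^{|R'|}+1)^{D+1},\qquad |R'|\le r(D,\varepsilon)+2D,$$
relatively open simplices $\Delta$, a number bounded in terms of $D$ and $\delta$.

**Few functionals change sign on a piece.** Let $\Delta\subseteq F$ be a piece and let $h\in A$ have nonconstant sign on $\Delta$. Then $h$ takes positive and negative values on $\Delta$: if it takes the values $0$ at $x$ and nonzero at $y$, extend the segment from $y$ to $x$ slightly beyond $x$ inside the relatively open convex set $\Delta$ to get the opposite sign. Shrink $\operatorname{cl}\Delta$ slightly toward its barycenter to a closed copy $\Delta'\subset\Delta$. Such copies exhaust $\Delta$, and only finitely many $h$ are involved, so we can arrange that each of them still takes both signs on $\Delta'$. Let $w_0,\dots,w_k\in\Delta\subseteq F$, $k\le D$, be the vertices of $\Delta'$. Each of our $h$ is positive at some $w_i$ and negative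 at some $w_j$, so $h\in S(w_i,w_j)$. But $w_i,w_j$ lie in the same sign class of $R$, so $S(w_i,w_j)\cap R=\emptyset$, and therefore $|S(w_i,w_j)|\le\varepsilon a$. Summing over pairs, at most $\binom{D+1}2\varepsilon a=\delta a$ functionals have nonconstant sign on $\Delta$. $\square$

## Boundedly many brackets for the sets $H_A(\sigma)$

From now on $D=2d+1$, $\delta=\frac1{4(d+1)}$ and $p=B(D,\delta)^{d+1}$. These depend only on $d$.

**Lemma 7 (bracketing).** For every $A\subseteq G$ with $|A|=a\ge1$ there are families $\mathcal I,\mathcal O$ of subsets of $A$ with $|\mathcal I|,|\mathcal O|\le p$, with $|I|>a/4$ for $I\in\mathcal I$ and $|O|\le3a/4$ for $O\in\mathcal O$, such that for each simplex $\sigma\subseteq Q$ with $\dim\sigma\le d$: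

* if $|H_A(\sigma)|>a/2$, then $H_A(\sigma)\supseteq I$ for some $I\in\mathcal I$;
* if $|H_A(\sigma)|\le a/2$, then $H_A(\sigma)\subseteq O$ for some $O\in\mathcal O$.

*Proof.* Take the partition of Lemma 6. For a $(d+1)$-tuple $(c_0,\dots,c_d)$ of its sets, call $h\in A$ *bad* if it has nonconstant sign on some $c_i$. At most $(d+1)\delta a=a/4$ functionals are bad. Let $I$ be the set of those $h\in A$ that are not bad and are positive on some $c_i$ and negative on some $c_j$, and let $O=I\cup\{\text{bad }h\}$, so $|O|-|I|\le a/4$.

Let the vertices of $\sigma$, repeated to length $d+1$ if necessary, lie in $c_0,\dots,c_d$. An $h\in I$ is positive at one vertex and negative at another, so $I\subseteq H_A(\sigma)$. Conversely, an $h\in H_A(\sigma)$ is positive at a vertex in some $c_i$ and negative at a vertex in some $c_j$. If it is not bad, it has these signs on all of $c_i$ and $c_j$, so $h\in I$. Hence $I\subseteq H_A(\sigma)\subseteq O$. If $|H_A(\sigma)|>a/2$, then $|O|>a/2$ and $|I|>a/4$. If $|H_A(\sigma)|\le a/2$, then $|I|\le a/2$ and $|O|\le3a/4$. Let $\mathcal I$ consist of all $I$ with $|I|>a/4$ and $\mathcal O$ of all $O$ with $|O|\le3a/4$, over all tuples. $\square$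

These families depend on $A$ but not on any order. That is what lets us reveal a random order afterwards.

## An exponential moment over random orders

Let $x=7/6$, and for integers $a\ge0$ let
$$\zeta(a)=\max_{A\subseteq G,\ |A|\le a}\mathbb E\,x^{Z(A)},$$
the expectation being over a uniformly random linear order of $A$. Then $\zeta\ge1$, $\zeta$ is nondecreasing, and $\zeta(0)=1$.

**Proposition 8.** $\zeta(a)\le\Gamma\,\zeta(\lfloor3a/4\rfloor)$ for $a\ge1$, where $\Gamma=(1+\tfrac43p)(1+p)$.

*Proof.* Let $A\subseteq G$ with $|A|\le a$. If $A=\emptyset$, then $\mathbb E\,x^{Z(A)}=1$, which is fine. Otherwise, since $\zeta$ is nondecreasing, it suffices to treat $|A|=a$ (rename $|A|$ as $a$). Take $\mathcal I,\mathcal O$ from Lemma 7.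

**A stopping rule.** Reveal the random order of $A$ element by element, smallest first. Let $T$ be the least $k\ge0$ such that the set of the first $k$ elements meets every $I\in\mathcal I$, and let $P$ be the set of the first $T$ elements. All $I$ are nonempty, so $T\le a$.

**Deterministic bound.** The purpose is to show that after $T$ steps every chain has entered a single set $O$ and stays there:
$$Z(A)\le T+\max\Bigl(0,\ \max_{O\in\mathcal O}Z(O\setminus P)\Bigr),\tag{3}$$
with induced orders. Let $\sigma_1\supseteq\dots\supseteq\sigma_t$ be an $A$-chain. Its minima strictly increase and $P$ is an initial segment, so the minima lying in $P$ are those with $i<i_0$ for some $i_0$, and $i_0-1\le|P|=T$. If no $i\ge i_0$ occurs, then $t\le T$. Otherwise let $i\ge i_0$. Since $\min H_A(\sigma_i)\notin P$ and $P$ is an initial segment, $H_A(\sigma_i)\cap P=\emptyset$. If $|H_A(\sigma_{i_0})|>a/2$, then $H_A(\sigma_{i_0})$ would contain some $I\in\mathcal I$, which meets $P$, a contradiction. So $H_A(\sigma_{i_0})\subseteq O$ for some $O\in\mathcal O$. By monotonicity $H_A(\sigma_i)\subseteq O\setminus P$ for all $i\ge i_0$, that is, $H_A(\sigma_i)=H_{O\setminus P}(\sigma_i)$. Thus $\sigma_{i_0}\supseteq\dots\supseteq\sigma_t$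 is an $(O\setminus P)$-chain, and $t=(i_0-1)+(t-i_0+1)\le T+Z(O\setminus P)$.

**Conditioning.** $T$ is a stopping time: whether $T=k$ is decided by the first $k$ elements. So, conditional on the sequence of the first $T$ elements, the order of $A\setminus P$ is uniform, hence so is the induced order of each $O\setminus P$, and $|O\setminus P|\le\lfloor3a/4\rfloor$. By (3), bounding the maximum by a sum,
$$\mathbb E\,x^{Z(A)}\le\mathbb E\Bigl[x^T\Bigl(1+\sum_{O\in\mathcal O}x^{Z(O\setminus P)}\Bigr)\Bigr]\le\mathbb E[x^T]\,\bigl(1+p\,\zeta(\lfloor3a/4\rfloor)\bigr)\le\mathbb E[x^T]\,(1+p)\,\zeta(\lfloor3a/4\rfloor).$$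

**The waiting time has a bounded exponential moment.** Fix $I\in\mathcal I$. As long as no element of $I$ has appeared, the next element lies in $I$ with conditional probability at least $|I|/a>1/4$. So the first $k$ elements avoid $I$ with probability at most $(3/4)^k$, and $\Pr(T>k)\le p(3/4)^k$. From $x^T=1+(x-1)\sum_{0\le k<T}x^k$ we get
$$\mathbb E\,x^T=1+(x-1)\sum_{k\ge0}x^k\Pr(T>k)\le1+\tfrac16\,p\sum_{k\ge0}\bigl(\tfrac78\bigr)^k=1+\tfrac43p .\qquad\square$$

The value $x=7/6$ was chosen so that $x\cdot\frac34=\frac78<1$.

## Completing Theorems 3 and 2

**A good order.** Iterate Proposition 8 starting from $\zeta(M)$. After $j$ iterations the argument is at most $(3/4)^jM$, and it is an integer, so it is $0$ after at most $\lfloor\log_{4/3}M\rfloor+1$ iterations. Since $\zeta(0)=1$ and $\Gamma\ge1$,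
$$\mathbb E\,x^{Z(G)}\le\Gamma^{\log_{4/3}M+1}.$$
Some order of $G$ does at least as well as the average, and for it
$$Z(G)\le\frac{\log\Gamma}{\log(7/6)}\bigl(\log_{4/3}M+1\bigr),\qquad M\le(2d+2)n.$$
For $n\ge2$ we have
$$\log_{4/3}M+1\le\log n\cdot\left(\frac{1}{\log(4/3)}\Bigl(1+\frac{\log(2d+2)}{\log2}\Bigr)+\frac1{\log2}\right)\quad\text{and}\quad 1\le\frac{\log n}{\log2}.$$
Since $\Gamma$ depends only on $d$, there is $C_d$ with $\max(1,Z(G))\le C_d\log n$.

**Proof of Theorem 3.** Use this order in the rule, with $t=\max(1,Z(G))\le C_d\log n$ rounds. By Lemma 4, $H(\rho)=\emptyset$ for all $\rho\in K_t$. By Lemma 2 every $\ell\in\mathcal L$ is the union of the members of the subcomplex $\tilde\ell$ of $K_t=\operatorname{bd}^tK$. $\square$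

**Upper bound in Theorem 2.** Let $(K,L)$ be a pair as in the definition of $\varphi_{d,m}(n)$, and apply Theorem 3 to the collection of all $n$ simplices of $L$. Then $\tilde L=\bigcup_{\ell\in L}\tilde\ell$ is a subcomplex of $\operatorname{bd}^tK$. Each of its simplices lies in a simplex of $L$, and each $\ell\in L$ is the union of the simplices of $\tilde L$ contained in it. So $\tilde L$ subdivides $L$, and $\eta(K,L)\le t\le C_d\log n$. The constant $C_d$ depends on neither $m$ nor the ambient dimension nor the pair, so $\varphi_{d,m}(n)\le C_d\log n$. Together with the lower bound proved above, $\varphi_{d,m}(n)\in\Theta(\log n)$. $\blacksquare$
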